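# Simple permutations and the two-sided gamma basis

## 1. Descents, intervals and the gamma basis

Write $[n]=\{1,\dots,n\}$ and let $S_n$ be the set of permutations of $[n]$, in one-line notation.

**Definition 1 (descents).** For $\pi\in S_n$ let $\operatorname{des}(\pi)$ be the number of $i\in[n-1]$ with $\pi(i)>\pi(i+1)$, and let $\operatorname{ides}(\pi)=\operatorname{des}(\pi^{-1})$. In words, $\operatorname{ides}(\pi)$ counts the values $r$ such that $r+1$ stands to the left of $r$.

Example: $\pi=2413$ has $\operatorname{des}(\pi)=1$. Its inverse is $3142$, so $\operatorname{ides}(\pi)=2$.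

**Definition 2 (intervals, simple permutations).** An interval of $\pi\in S_n$ is a set of consecutive positions whose image is a set of consecutive integers. The permutation $\pi$ is simple if its only intervals are the singletons and $[n]$. Let $Simp_n$ be the set of simple permutations of length $n$.

Example: $1$, $12$, $21$ are simple. No permutation of length $3$ is simple, since each of $123,132,213,231,312,321$ contains two adjacent entries that differ by $1$. In length $4$ the simple permutations are $2413$ and $3142$.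

**Definition 3 (inflation).** For $\rho\in S_k$ and permutations $\tau_1,\dots,\tau_k$, the inflation $\rho[\tau_1,\dots,\tau_k]$ is obtained by replacing the $i$-th entry of $\rho$ by a block of consecutive positions and consecutive values, ordered inside like $\tau_i$, while the blocks are ordered among themselves like $\rho$.

Example: $2413[1,21,12,1]=3\;65\;12\;4=365124$. Here $\operatorname{des}=2=\operatorname{des}(2413)+\operatorname{des}(21)$. The inverse is $451632$, so $\operatorname{ides}=3=\operatorname{ides}(2413)+\operatorname{ides}(21)$. This additivity is general. A descent of an inflation lies inside a block or at a boundary between blocks, and the boundary between blocks $i$ and $i+1$ is a descent iff $\rho(i)>\rho(i+1)$. The inverse of an inflation is the inflation of $\rho^{-1}$ by the inverses of the blocks, suitably reordered. So both $\operatorname{des}$ and $\operatorname{ides}$ equal the value for $\rho$ plus the sum of the values for the blocks.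

**Definition 4 (two-sided Eulerian polynomials).**
$$A_n(s,t)=\sum_{\pi\in S_n}s^{\operatorname{des}(\pi)}t^{\operatorname{ides}(\pi)},\qquad simp_n(s,t)=\sum_{\pi\in Simp_n}s^{\operatorname{des}(\pi)}t^{\operatorname{ides}(\pi)} .$$

Example: $A_1=1$, $A_2=1+st$, $A_3=1+4st+s^2t^2$. Also $simp_1=1$, $simp_2=1+st$, $simp_3=0$, and $simp_4=st^2+s^2t=st(s+t)$, from $2413$ and $3142$.

**Definition 5 (symmetric and palindromic polynomials).** A polynomial $f\in\mathbb Z[s,t]$ is symmetric if $f(s,t)=f(t,s)$, and palindromic of order $N$ if $f(s,t)=(st)^Nf(1/s,1/t)$.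

Example: $1+st$ and $s+t$ are symmetric and palindromic of order $1$, and $st$ is symmetric and palindromic of order $2$. Orders add under products, so $(st)^i(s+t)^j(1+st)^c$ is palindromic of order $2i+j+c$.

Both $A_n$ and $simp_n$ are symmetric and palindromic of order $n-1$. For symmetry, use $\pi\mapsto\pi^{-1}$: an interval with positions $I$ and values $J$ becomes one with positions $J$ and values $I$. For the second property, reverse the word: $\pi^r(i)=\pi(n+1-i)$. This preserves intervals and replaces $\operatorname{des}$ by $n-1-\operatorname{des}$. Since $(\pi^r)^{-1}(v)=n+1-\pi^{-1}(v)$, it also replaces $\operatorname{ides}$ by $n-1-\operatorname{ides}$.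

**Definition 6 (weighted coordinates).** Let $a,b,p$ be independent variables of weights $1,1,2$, and let $\theta:\mathbb Q[a,b,p]\to\mathbb Q[s,t]$ be the ring map
$$a\mapsto 1+st,\qquad b\mapsto s+t,\qquad p\mapsto st .$$
"Homogeneous" always refers to these weights.

Example: $pb$ has weight $3$ and $\theta(pb)=st(s+t)=simp_4$. The map $\theta$ is not injective, since $\theta(1+p-a)=0$; but $1+p-a$ is not homogeneous. On homogeneous polynomials of a fixed weight nothing is lost:

**Lemma 1.** Fix $N\ge0$. (i) $\theta$ is injective on homogeneous polynomials of weight $N$. (ii) Every $f\in\mathbb Z[s,t]$ that is symmetric and palindromic of order $N$ equals $\theta\big(\sum\gamma_{i,j}p^ib^ja^{N-2i-j}\big)$ for unique numbers $\gamma_{i,j}$ ($i,j\ge0$, $2i+j\le N$), and these are integers.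

**Proof.** We look only at the monomials $s^it^{i+j}$ with $i,j\ge 0$, $2i+j\le N$, and show that the system is unitriangular. Let $2i'+j'+c'=N$. Expanding $\theta(p^{i'}b^{j'}a^{c'})=(st)^{i'}(s+t)^{j'}(1+st)^{c'}$, we meet $s^it^{i+j}$ iff there are $0\le\alpha\le j'$ and $0\le\beta\le c'$ with
$$i=i'+\alpha+\beta,\qquad i+j=i'+j'-\alpha+\beta, \tag{1}$$
and then $\alpha,\beta$ are determined and the coefficient is $\binom{j'}{\alpha}\binom{c'}{\beta}$. Adding the equations, $2i+j=2i'+j'+2\beta$. If $\beta>0$, then $2i'+j'<2i+j$. If $\beta=0$, then $2i'+j'=2i+j$ and $i'=i-\alpha\le i$, with equality only for $(i',j')=(i,j)$, where the coefficient is $1$. So in the lexicographic order by $(2i+j,\,i)$ the system is unitriangular, which proves (i). If $f=\theta\big(\sum\gamma_{i,j}p^ib^ja^c\big)$, it reads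
$$\gamma_{i,j}=[s^it^{i+j}]f-\sum_{\text{earlier }(i',j')}\tbinom{j'}{\alpha}\tbinom{c'}{\beta}\,\gamma_{i',j'}, \tag{2}$$
the sum being over earlier $(i',j')$ for which (1) has a solution.

For (ii), define integers $\gamma_{i,j}$ recursively by (2). Then $f-\theta(\sum\gamma_{i,j}p^ib^ja^c)$ is symmetric, palindromic of order $N$, and has coefficient $0$ at every $s^it^{i+j}$ with $i,j\ge0$, $2i+j\le N$. All its exponents lie in $[0,N]$. Given a monomial $s^kt^l$, palindromicity lets us assume $k+l\le N$ and symmetry lets us assume $k\le l$; so its coefficient is $0$. Uniqueness is (i). $\square$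

**Definition 7 (gamma coefficients).** The integers $\gamma_{n,i,j}$ are those given by Lemma 1 for $f=simp_n$, $N=n-1$:
$$simp_n(s,t)=\sum_{\substack{i,j\ge0\\2i+j\le n-1}}\gamma_{n,i,j}\,(st)^i(s+t)^j(1+st)^{n-1-j-2i}.$$
We write $c=n-1-2i-j$ for the third exponent.

Example: $\gamma_{4,1,1}=1$ and all other $\gamma_{4,i,j}$ are $0$. Nonnegative coefficients in $s,t$ do not force nonnegative gamma coefficients: $1+s^2t^2=(1+st)^2-2\,st$ is symmetric and palindromic of order $2$ with a gamma coefficient $-2$.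

## 2. Gamma-positivity of $simp_n$

The slides "On two-sided gamma-positivity for simple permutations" (https://2018.permutationpatterns.com/slides/Reches-Sigron.pdf) state the conjecture that the polynomials $simp_n$ are gamma positive: for each $n$, all $\gamma_{n,i,j}$ are nonnegative integers. Is it true? Yes, and we can say exactly which coefficients are nonzero.

**Theorem 1.** For all $n\ge1$, all $\gamma_{n,i,j}$ are nonnegative integers.

**Theorem 2.** For $n\ge4$ and $i,j\ge0$, $2i+j\le n-1$, put $c=n-1-2i-j$. Then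
$$\gamma_{n,i,j}>0\iff (i+1)(i+j+1)\ge n+2\ \text{ and }\ (i+1)(i+c+1)\ge n .$$

Integrality is already in Lemma 1; the sign is the point. The first cases are
$$simp_4=st(s+t),\qquad simp_5=6(st)^2,$$
$$simp_6=st(s+t)^2(1+st)+5(st)^2(1+st)+14(st)^2(s+t).$$
By hand in length $5$: the permutations $24153$, $31524$, $25314$, $41352$, $35142$, $42513$ are simple (no two, three or four adjacent entries form a set of consecutive integers). The first two are mutually inverse, so are the next two, and the last two are involutions. Each has $\operatorname{des}=\operatorname{ides}=2$, so together they give $6(st)^2$. That the list is complete follows from the computation of $simp_5$ in Section 9.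

Theorem 2 for $n=6$ asks for $2i+j+c=5$, $(i+1)(i+j+1)\ge8$, $(i+1)(i+c+1)\ge6$. The case $i=0$ is impossible; $i=1$ needs $j\ge2$ and $c\ge1$, hence $(1,2,1)$; for $i=2$ both $(2,0,1)$ and $(2,1,0)$ pass. These are the three terms displayed.

The plan: find a recurrence for all permutations in the coordinates $a,b,p$ (Sections 3 and 4), find where gamma coefficients can live (Section 5), pass from all permutations to simple ones through a compositional inverse (Section 6), carry the recurrence through that inversion (Sections 7 and 8), and read off positivity (Sections 9 and 10).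

## 3. A recurrence for $A_n$ in the variables $s,t$

This section produces a second-order recurrence for $A_n$. Put $\vartheta_s=s\,\partial/\partial s$ and $\vartheta_t=t\,\partial/\partial t$.

**Lemma 2 (Carlitz–Roselle–Scoville identity, J. Combin. Theory 1 (1966)).** For $n\ge1$,
$$h_n:=\sum_{k,l\ge1}\binom{kl+n-1}{n}s^kt^l=\frac{st\,A_n(s,t)}{((1-s)(1-t))^{n+1}} .$$

**Proof.** The binomial coefficient counts multisets of $n$ cells of a $k\times l$ grid, that is, lexicographically weakly increasing sequences $(i_1,j_1)\le\dots\le(i_n,j_n)$ in $[k]\times[l]$. Let $\pi$ be the standardization of $j_1\dots j_n$: $\pi(m)$ is the rank of $j_m$, ties being ranked from left to right (for instance $212$ has standardization $213$). Let $j'_r=j_{\pi^{-1}(r)}$, the sorted sequence.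

Then $i_1\le\dots\le i_n$ is strict at the descents of $\pi$: if $\pi(m)>\pi(m+1)$, then $j_m>j_{m+1}$, so the lexicographic order forces $i_m<i_{m+1}$. Also $j'_1\le\dots\le j'_n$ is strict at the descents of $\pi^{-1}$: if $j'_r=j'_{r+1}$, the tie rule gives $\pi^{-1}(r)<\pi^{-1}(r+1)$.

Conversely, take $\pi\in S_n$ and two weakly increasing sequences $i_\bullet$ in $[k]$ and $j'_\bullet$ in $[l]$, strict at the descents of $\pi$ and of $\pi^{-1}$ respectively. Put $j_m=j'_{\pi(m)}$. If $i_m=i_{m+1}$, then $\pi(m)<\pi(m+1)$, so $j_m\le j_{m+1}$; thus the pairs are lexicographically sorted. If $\pi(m)<\pi(m')$, then $j_m\le j_{m'}$, and if $j_m=j_{m'}$, then $j'$ is constant on $[\pi(m),\pi(m')]$, so $\pi^{-1}$ increases there and $m<m'$; thus $\pi$ is the standardization of $j_1\dots j_n$. The two constructions are mutually inverse.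

Finally, the number of sequences $1\le i_1\le\dots\le i_n\le k$ that are strict at $d$ given places is $\binom{k-1-d+n}{n}$ (lower each term by the number of strict places before it, to get a weakly increasing sequence in $[k-d]$), and
$$\sum_{k\ge1}\binom{k-1-d+n}{n}s^k=\frac{s^{d+1}}{(1-s)^{n+1}} .$$
Apply this to $i_\bullet$ with $d=\operatorname{des}(\pi)$, to $j'_\bullet$ with $d=\operatorname{ides}(\pi)$, and sum over $\pi$. $\square$

**The recurrence.** Since $(n+1)\binom{kl+n}{n+1}=(kl+n)\binom{kl+n-1}{n}$, we have $(n+1)h_{n+1}=(n+\vartheta_s\vartheta_t)h_n$. Also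
$$\vartheta_s\frac{sf}{(1-s)^{n+1}}=\frac{(1-s)(sf+s\vartheta_sf)+(n+1)s^2f}{(1-s)^{n+2}}=\frac{s\,[(1+ns)f+(1-s)\vartheta_sf]}{(1-s)^{n+2}} ,$$
and similarly for $t$. Clearing denominators,
$$(n+1)A_{n+1}=n(1-s)(1-t)A_n+M^{(n)}_sM^{(n)}_tA_n, \tag{3}$$
$$M^{(n)}_s=1+ns+(1-s)\vartheta_s,\qquad M^{(n)}_t=1+nt+(1-t)\vartheta_t .$$
For $n=1$: $2A_2=(1-s)(1-t)+(1+s)(1+t)=2+2st$, as it should be.

## 4. The recurrence in the coordinates $a,b,p$

Gamma-positivity means nonnegative coefficients in $a,b,p$, so we rewrite (3) there. Put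
$$\sigma=a+b,\qquad\nabla=a-b,\qquad\partial=\partial_a+\partial_b .$$
Then $\theta(\sigma)=(1+s)(1+t)$, $\theta(\nabla)=(1-s)(1-t)$, and $\partial$ and $\partial_p$ commute.

**Lemma 3.** Let
$$R=\sigma+(ab+6p)\partial+3\sigma p\,\partial_p+p\big[\sigma\partial^2+(ab+4p)\partial_p\partial+\sigma p\,\partial_p^2\big]. \tag{4}$$
If $\Gamma$ is homogeneous of weight $n-1$, then $M^{(n)}_sM^{(n)}_t\theta\Gamma=\theta(R\Gamma)$.

**Proof.** We suppress $\theta$, so inside this proof $a=1+p$, $b=s+t$, $p=st$.

**Step 1: apply one operator.** The chain rule gives $\vartheta_s\Gamma=p\Gamma_a+s\Gamma_b+p\Gamma_p$, and Euler's identity gives $n\Gamma=\Gamma+a\Gamma_a+b\Gamma_b+2p\Gamma_p$. In $M_s^{(n)}\Gamma=\Gamma+s\,n\Gamma+(1-s)\vartheta_s\Gamma$, the coefficient of $\Gamma_a$ is $s(1+p)+(1-s)p=s+p=s(1+t)$, that of $\Gamma_b$ is $s(s+t)+(1-s)s=s(1+t)$, and that of $\Gamma_p$ is $2ps+(1-s)p=p(1+s)$. Hence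
$$M_s^{(n)}\Gamma=(1+s)\Gamma+s(1+t)\,\partial\Gamma+p(1+s)\Gamma_p,$$
and by symmetry $M_t^{(n)}\Gamma=(1+t)\Gamma+t(1+s)\,\partial\Gamma+p(1+t)\Gamma_p$.

**Step 2: a product rule.** The three terms just found have coefficients involving $s$ and weights that drop. For $H$ homogeneous of weight $m-1$ and any $f(s,t)$, directly from the definition,
$$M_s^{(n)}(fH)=f\,M_s^{(m)}H+\big[(n-m)sf+(1-s)\vartheta_sf\big]H .$$

**Step 3: apply the second operator.** Use Step 2 on the three terms of $M_t^{(n)}\Gamma$.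

- $f=1+t$, $H=\Gamma$, $m=n$: the bracket is $0$.
- $f=t(1+s)$, $H=\partial\Gamma$, $m=n-1$: the bracket is $st(1+s)+(1-s)st=2p$.
- $f=p(1+t)$, $H=\Gamma_p$, $m=n-2$: the bracket is $2sp(1+t)+(1-s)p(1+t)=p(1+s)(1+t)$.

With Step 1 for $M_s^{(m)}H$, the sum $M_s^{(n)}M_t^{(n)}\Gamma$ is
$$\begin{aligned}&(1+t)\big[(1+s)\Gamma+s(1+t)\partial\Gamma+p(1+s)\Gamma_p\big]\\&+t(1+s)\big[(1+s)\partial\Gamma+s(1+t)\partial^2\Gamma+p(1+s)\partial_p\partial\Gamma\big]+2p\,\partial\Gamma\\&+p(1+t)\big[(1+s)\Gamma_p+s(1+t)\partial\Gamma_p+p(1+s)\Gamma_{pp}\big]+p(1+s)(1+t)\Gamma_p .\end{aligned}$$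
Now $(1+s)(1+t)=\sigma$ and $s(1+t)^2+t(1+s)^2=(s+t)(1+st)+4st=ab+4p$. Collecting: $\Gamma$ has coefficient $\sigma$; $\partial\Gamma$ has $ab+4p+2p$; $\Gamma_p$ has $3\sigma p$; $\partial^2\Gamma$ has $\sigma p$; $\partial_p\partial\Gamma$ has $p(ab+4p)$; $\Gamma_{pp}$ has $\sigma p^2$. This is $R\Gamma$. $\square$

Define polynomials by
$$\Gamma_1=1,\qquad (n+1)\Gamma_{n+1}=n\nabla\Gamma_n+R\Gamma_n . \tag{5}$$
Since $\nabla$ and $R$ raise weight by $1$, $\Gamma_n$ is homogeneous of weight $n-1$, and (3) with Lemma 3 gives $\theta\Gamma_n=A_n$. With $F=\sum_{n\ge1}\Gamma_nx^n$, (5) reads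
$$(1-\nabla x)F_x=1+RF . \tag{6}$$

**Action on monomials.** Let $m=p^ib^ja^c$ with $2i+j+c=n-1$. Then
$$\begin{aligned}\frac{Rm}{m}={}&(i+1)(i+j+1)\,a+(i+1)(i+c+1)\,b+c(2n+3-c)\frac pa+j(2n+3-j)\frac pb\\&+c(c-1)\frac{pb}{a^2}+j(j-1)\frac{pa}{b^2}.\end{aligned}\tag{7}$$
Indeed $\partial m=m\big(\frac ca+\frac jb\big)$ and $\partial^2m=m\big(\frac{c(c-1)}{a^2}+\frac{j(j-1)}{b^2}+\frac{2cj}{ab}\big)$, while $p\,\partial_p$ multiplies $m$ by $i$ and $p^2\partial_p^2$ multiplies it by $i(i-1)$. The terms $\sigma$, $3\sigma p\,\partial_p$, $\sigma p^2\partial_p^2$ give $\sigma(1+3i+i(i-1))=(i+1)^2(a+b)$, and the two $ab$ terms give $(1+i)(cb+ja)$; this accounts for $a$ and $b$. The coefficient of $p/a$ is $c(6+4i)+c(c-1)+2cj=c(4i+2j+c+5)=c(2n+3-c)$, using $4i+2j=2n-2-2c$; likewise for $p/b$. The last two terms come from $p\sigma\partial^2$.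

**First values.** $2\Gamma_2=\nabla+\sigma=2a$, so $\Gamma_2=a$. Next $3\Gamma_3=2\nabla a+(a^2+2ab+6p)=3a^2+6p$, so $\Gamma_3=a^2+2p$. Next $R(a^2)=a^3+3a^2b+14pa+2pb$ and $R(2p)=8pa+8pb$, so $4\Gamma_4=3(a-b)(a^2+2p)+a^3+3a^2b+22pa+10pb=4a^3+28pa+4pb$, and
$$\Gamma_4=a^3+7pa+pb .$$
At $s=t=1$, where $a=b=2$ and $p=1$, this is $8+14+2=24$.

## 5. Which gamma coefficients can be nonzero

In (5) the multiplier of $b$ on $m$ is $(i+1)(i+c+1)-n$, which is $1-n$ for $m=b^{n-1}$. So (5) is not termwise positive on all monomials, and a bound on the support is needed. For simple permutations a similar, stronger bound will be the decisive input. We count first and then transfer to gamma coefficients.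

**Lemma 4.** Let $\pi\in S_n$, $d=\operatorname{des}(\pi)$, $e=\operatorname{ides}(\pi)$. (a) If $n\ge4$ and $\pi$ is simple, then $(d+1)(e+1)\ge n+2$. (b) For every $\pi$, $(d+1)(n-e)\ge n$.

**Proof of (a).** Split the positions into the $d+1$ maximal increasing runs $P_1,\dots,P_{d+1}$ of $\pi$, in order. Split the values into the $e+1$ maximal blocks $V_1,\dots,V_{e+1}$ of consecutive values whose positions increase, in order. Let $C_{k,l}$ be the set of elements with position in $P_k$ and value in $V_l$.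

**Step 1: each cell has at most one element.** If $m<m'<m''$ and $m,m''$ are positions of elements of $C_{k,l}$, then $m'\in P_k$, and $\pi(m')$ lies between $\pi(m)$ and $\pi(m'')$, hence in $V_l$. So the positions of $C_{k,l}$ are consecutive. If $v<v'<v''$ with $v,v''$ values of elements of $C_{k,l}$, then $v'\in V_l$ and its position lies between those of $v$ and $v''$, hence in $P_k$; so the values are consecutive. Thus $C_{k,l}$, if nonempty, is an interval. It is not everything, since otherwise $\pi$ would be increasing, and the identity is not simple for $n\ge3$. By simplicity it has at most one element.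

**Step 2: two cells are empty.** Suppose $C_{1,1}\ne\emptyset$. As $\pi$ increases on $P_1$ and $V_1$ is an initial set of values, $\pi(1)\in V_1$. Positions increase along $V_1$, so the position of the value $1$ is at most that of the value $\pi(1)$, which is $1$. Hence $\pi(1)=1$, and $\{2,\dots,n\}$ is a nontrivial interval, a contradiction. In the same way, $C_{d+1,e+1}\ne\emptyset$ would force $\pi(n)=n$. The two cells are distinct because $\pi$ is not the identity. So $n\le(d+1)(e+1)-2$.

**Proof of (b).** Split positions as before, but split the values into maximal blocks of consecutive values whose positions decrease; there are $n-e$ of them, because $\pi^{-1}$ has $n-1-e$ ascents. Two elements in the same run have the larger value further right; two elements in the same value block have it further left. So a run and a value block share at most one element. $\square$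

Example for (a): in $2413$ the runs are $24\,|\,13$ and the value blocks are $\{1\},\{2,3\},\{4\}$. Of the six cells, four hold one element each, and the corners $C_{1,1}$, $C_{2,3}$ are empty: $2\cdot3=4+2$.

**Lemma 5 (transfer).** Let $P=\sum\gamma_{i,j}p^ib^ja^c$ be homogeneous of weight $n-1$, let $\theta P=\sum N(d,e)s^dt^e$, and let $T$ be a number.
(i) If $N(d,e)\ne0$ implies $(d+1)(e+1)\ge T$, then $\gamma_{i,j}\ne0$ implies $(i+1)(i+j+1)\ge T$.
(ii) If $N(d,e)\ne0$ implies $(d+1)(n-e)\ge T$, then $\gamma_{i,j}\ne0$ implies $(i+1)(i+c+1)\ge T$.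

**Proof.** Induct along the order of Lemma 1, using (2).

(i) Suppose $(i+1)(i+j+1)<T$. Then $N(i,i+j)=0$. Suppose an earlier $(i',j')$ with $\gamma_{i',j'}\ne0$ contributes in (2), through $\alpha,\beta$ as in (1). Put $u=i'+1$, $v=i'+j'+1$; by induction $uv\ge T$. Since $0\le\alpha\le j'=v-u$,
$$(i+1)(i+j+1)=(u+\alpha+\beta)(v-\alpha+\beta)\ge(u+\alpha)(v-\alpha)=uv+\alpha(v-u-\alpha)\ge uv\ge T,$$
a contradiction. So the right side of (2) is $0$.

(ii) Suppose $(i+1)(i+c+1)<T$. Since $i+c+1=n-(i+j)$, $N(i,i+j)=0$. From (1), $i+c=n-1-(i+j)=i'+c'+\alpha-\beta$. With $u=i'+1$, $w=i'+c'+1$ and $0\le\beta\le c'=w-u$, a contributing term with $\gamma_{i',j'}\neq 0$ would give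
$$(i+1)(i+c+1)=(u+\beta+\alpha)(w-\beta+\alpha)\ge(u+\beta)(w-\beta)\ge uw\ge T,$$
a contradiction. $\square$

**Lemma 6 (support).** Let $n\ge4$ and $c=n-1-2i-j$. If $\gamma_{n,i,j}\ne0$, then
$$\text{(C1)}\quad(i+1)(i+j+1)\ge n+2,\qquad\qquad\text{(C2)}\quad(i+1)(i+c+1)\ge n .$$

**Proof.** Combine Lemma 4 with Lemma 5 for $f=simp_n$, with $T=n+2$ and $T=n$. $\square$

**Remark (all permutations).** We can now see the mechanism in an easier case, the Gessel–Lin theorem that the $A_n$ are gamma positive. By (7), the operator $n\nabla+R$ multiplies a monomial of weight $n-1$ by nonnegative multipliers, except possibly $(i+1)(i+c+1)-n$ in front of $b$. By Lemma 4(b) and Lemma 5(ii), this one is nonnegative whenever $p^ib^ja^c$ occurs in $\Gamma_n$. So by (5) and induction $\Gamma_n$ has nonnegative coefficients, and they are integers by Lemma 1. The bound can be tight: for $pb$ in $\Gamma_4$ the multiplier is $2\cdot2-4=0$.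

## 6. Inflations and the compositional inverse

This section relates simple permutations to all permutations. A permutation is sum-indecomposable if it is not of the form $12[\tau_1,\tau_2]$, and skew-indecomposable if it is not of the form $21[\tau_1,\tau_2]$; the permutation $1$ is both. For example $213=12[21,1]$ is skew-indecomposable but not sum-indecomposable.

**Substitution decomposition** (Albert–Atkinson, *Simple permutations and pattern restricted permutations*, Discrete Math. 300 (2005)). Every permutation of length at least $2$ is of exactly one of three types, with all data unique: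

- $\rho[\tau_1,\dots,\tau_k]$ with $\rho$ simple of length $k\ge4$;
- $12[\tau_1,\tau_2]$ with $\tau_1$ sum-indecomposable;
- $21[\tau_1,\tau_2]$ with $\tau_1$ skew-indecomposable.

For instance $123=12[1,12]$; the expression $12[12,1]$ is not allowed, since $12$ is sum-decomposable.

Let $\mathcal F=\sum_{n\ge1}A_nx^n$, which is $F$ with $\theta$ applied to its coefficients, and $\mathcal S(y)=\sum_{n\ge4}simp_n\,y^n$. If $I$ is the generating function of sum-indecomposables, then $\mathcal F=I+I\mathcal F$, so $I=\mathcal F/(1+\mathcal F)$. For skew-indecomposables, $21$ carries the weight $st$, so their generating function is $\mathcal F/(1+st\mathcal F)$. By additivity of $\operatorname{des}$ and $\operatorname{ides}$, inflations of simple permutations of length at least $4$ contribute $\mathcal S(\mathcal F)$. Hence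
$$\mathcal F=x+\Big(\mathcal F-\frac{\mathcal F}{1+\mathcal F}\Big)+\Big(\mathcal F-\frac{\mathcal F}{1+st\mathcal F}\Big)+\mathcal S(\mathcal F),$$
that is,
$$\mathcal F^{\langle-1\rangle}(y)=\frac y{1+y}+\frac y{1+sty}-y-\mathcal S(y). \tag{8}$$

**Lifting to $a,b,p$.** Put
$$D=1+ay+py^2,\quad\eta=1-py^2,\quad\varepsilon=2+ay,\quad g=\frac{y\varepsilon}{D}-y=\frac{y\eta}{D},$$
where the last equality uses $\varepsilon-D=\eta$. Since $\theta D=(1+y)(1+sty)$, we have $\theta g=\frac y{1+y}+\frac y{1+sty}-y$. Let $G(y)=F^{\langle-1\rangle}(y)$, a power series over $\mathbb Q[a,b,p]$, and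
$$S:=g-G=\sum_{n\ge1}s_ny^n .$$
Each $s_n$ is homogeneous of weight $n-1$. For $g$ this holds because $[y^m]$ of $D$, of $\eta$, hence of $\eta/D$, has weight $m$. For $G=\sum G_ny^n$ we have $G_1=1$ and $G_n=-\sum_{k=2}^n\Gamma_k[y^n]G^k$; by induction $[y^n]G^k$ has weight $n-k$, and $\Gamma_k$ has weight $k-1$. By (8), $\theta S=\mathcal S$. Injectivity of $\theta$ on each weight gives
$$s_1=s_2=s_3=0,\qquad s_n=\sum_{i,j}\gamma_{n,i,j}\,p^ib^ja^{n-1-j-2i}\quad(n\ge4).$$
So Theorem 1 for $n\ge4$ says precisely that $S$ has nonnegative coefficients.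

**Where direct inversion stops.** The natural move is to use the positivity of the $\Gamma_n$ and invert the series. In degree $4$,
$$G_4=-\Gamma_4+5\Gamma_2\Gamma_3-5\Gamma_2^3,\qquad [y^4]g=3ap-a^3,$$
so
$$s_4=(3ap-a^3)+(a^3+7pa+pb)-5a(a^2+2p)+5a^3=pb .$$
The coefficient of $a^3$ is $-1+1-5+5=0$, that of $pa$ is $3+7-10=0$, and only $pb$ survives. Inversion produces alternating combinations, and positivity of the $\Gamma_n$ by itself says nothing about their sign.

The way past this is to invert the differential equation (6) rather than the series. Under inversion the first-order terms change sign, and the second-order terms change sign up to a total $y$-derivative. Writing $G=g-S$ changes the sign once more, so the linear part of the equation for $S$ contains $+R_0S$, with the multipliers of (7). What remains is a total derivative whose sign can be controlled.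

## 7. The differential equation for the inverse series

Here $\delta F$, for a derivation $\delta$ of $\mathbb Q[a,b,p]$, means $\delta$ applied to coefficients, and $(\delta F)(G)$ means substituting $x=G$ afterwards.

**Step 1: derivatives of $F$ at $G$.** From $F(G(y))=y$ we get, by $\partial_y$ and by $\delta$,
$$F_x(G)=\frac1{G_y},\qquad(\delta F)(G)=-F_x(G)\,\delta G=-\frac{\delta G}{G_y}.$$
Let $\delta'$ be another derivation commuting with $\delta$. Applying $\delta'$ to the last identity,
$$(\delta'\delta F)(G)+(\delta F)_x(G)\,\delta'G=-\delta'\Big(\frac{\delta G}{G_y}\Big),\qquad(\delta F)_x(G)\,G_y=\partial_y\big[(\delta F)(G)\big]=-\partial_y\Big(\frac{\delta G}{G_y}\Big).$$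
Multiply the first by $G_y$ and insert the second:
$$G_y\,(\delta'\delta F)(G)=-\delta'\delta G+\frac{\delta G\;\delta'G_y}{G_y}+\delta'G\;\partial_y\Big(\frac{\delta G}{G_y}\Big)=-\delta'\delta G+\partial_y\Big(\frac{\delta G\;\delta'G}{G_y}\Big). \tag{9}$$

**Step 2: transport (6).** Put $R_0=R-\sigma$ and
$$q(U,V)=\sigma pU^2+(ab+4p)UV+\sigma V^2 .$$
Substitute $x=G$ in (6) and multiply by $G_y$. The left side becomes $1-\nabla G$, since $F_x(G)G_y=1$. On the right, $1$ becomes $G_y$, and $\sigma F$ becomes $\sigma yG_y$. A first-order term $\delta F$ becomes $-\delta G$. A second-order term becomes (9) with $\delta,\delta'\in\{\partial,\partial_p\}$. The coefficients of $R_0$ do not involve $y$, so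
$$1-\nabla G=(1+\sigma y)G_y-R_0G+\partial_y\Big(\frac{p\,q(\partial_pG,\partial G)}{G_y}\Big). \tag{10}$$

## 8. Splitting off the rational part

We substitute $G=g-S$ in (10) and compute what $g$ leaves behind. Throughout we use
$$D=\varepsilon-\eta,\quad py^2=1-\eta,\quad ay=\varepsilon-2,\quad y\eta_y=-2(1-\eta),\quad yD_y=ay+2py^2=D-\eta .$$
Put
$$K=\eta^2-2py^2D=1-4py^2-2apy^3-p^2y^4 .$$

**Step 1: derivatives of $g=y\eta/D$.** Since $\partial D=y$, $\partial_pD=y^2$, $\partial\eta=0$, $\partial_p\eta=-y^2$, $\partial\varepsilon=y$, $\partial_p\varepsilon=0$: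
$$\partial_pg=\frac{-y^3D-y^3\eta}{D^2}=-\frac{y^3\varepsilon}{D^2},\qquad\partial g=-\frac{y^2\eta}{D^2},$$
$$g_y=\frac{\eta D-2(1-\eta)D-\eta(D-\eta)}{D^2}=\frac{\eta^2-2(1-\eta)D}{D^2}=\frac K{D^2},$$
$$\partial_p^2g=\frac{2y^5\varepsilon}{D^3},\qquad\partial_p\partial g=\frac{-y^4D+2y^4\varepsilon}{D^3}=\frac{y^4(\varepsilon+\eta)}{D^3},\qquad\partial^2g=\frac{2y^3\eta}{D^3}.$$

**Step 2: the nonlinear term.** Let $U=\partial_pS$, $V=\partial S$. Then $\partial_pG=-(U+y^3\varepsilon/D^2)$, $\partial G=-(V+y^2\eta/D^2)$, and $G_y=(K-D^2S_y)/D^2$. Since $q$ is quadratic, with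
$$\mathcal B=2\sigma pU\,y^3\varepsilon+(ab+4p)(U\,y^2\eta+y^3\varepsilon\,V)+2\sigma V\,y^2\eta$$
we get
$$\frac{q(\partial_pG,\partial G)}{G_y}=\frac{D^2q(U,V)+\mathcal B+q(y^3\varepsilon,y^2\eta)/D^2}{K-D^2S_y}.$$
In the last summand use $\frac1{K-D^2S_y}=\frac1K+\frac{D^2S_y}{K(K-D^2S_y)}$ to separate the part without $S$.

**Step 3: the equation for $S$.** Insert in (10) and solve for $S_y$:
$$S_y=(R_0-\sigma y\partial_y-\nabla)S+J+\partial_y\Big(p\,\frac{D^2q(U,V)+\mathcal B}{K-D^2S_y}+p\,\frac{q(y^3\varepsilon,y^2\eta)\,S_y}{K(K-D^2S_y)}\Big), \tag{11}$$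
$$J=(1+\sigma y)g_y-1+\nabla g-R_0g+\partial_y\Big(\frac{p\,q(y^3\varepsilon,y^2\eta)}{D^2K}\Big).$$

The term $J$ looks hopeless for signs, with powers of $1/D$ and subtractions. It collapses.

**Lemma 7.**
$$J=\partial_y\Big(\frac{p\,y^4\,(b+4py+apy^2)}{K}\Big).$$

**Proof.** $J$ is linear in $b$ (the series $g,D,K$ are free of $b$, and $\sigma,\nabla,ab$ are linear in $b$). Write $J=J_0+bJ_1$.

**Step 1: $J_1=\partial_y(py^4/K)$.** The $b$-part of $q(y^3\varepsilon,y^2\eta)$ is
$$y^4[py^2\varepsilon^2+ay\,\varepsilon\eta+\eta^2]=y^4[(1-\eta)\varepsilon^2+(\varepsilon-2)\varepsilon\eta+\eta^2]=y^4(\varepsilon-\eta)^2=y^4D^2,$$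
so the last term of $J$ contributes $\partial_y(py^4/K)$. We show that the rest of $J_1$ vanishes. The $b$-part of $R_0g$ is $a\,\partial g+3p\,\partial_pg+p[\partial^2g+a\,\partial_p\partial g+p\,\partial_p^2g]$, which is
$$\frac{p[2py^5\varepsilon+ay^4(\varepsilon+\eta)+2y^3\eta]}{D^3}-\frac{3py^3\varepsilon+ay^2\eta}{D^2}.$$
The first bracket is $y^3[2(1-\eta)\varepsilon+(\varepsilon-2)(\varepsilon+\eta)+2\eta]=y^3\varepsilon(\varepsilon-\eta)=y^3\varepsilon D$. So the $b$-part of $R_0g$ is
$$-\frac{2py^3\varepsilon+ay^2\eta}{D^2}=-\frac{y[2(1-\eta)\varepsilon+(\varepsilon-2)\eta]}{D^2}=-\frac{y(2D-\varepsilon\eta)}{D^2}.$$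
The remaining terms of $J_1$ are $yg_y$ from $(1+\sigma y)g_y$, $-g$ from $\nabla g$, and minus the above:
$$yg_y-g+\frac{y(2D-\varepsilon\eta)}{D^2}=\frac y{D^2}\big[\eta^2-2(1-\eta)D-\eta D+2D-\varepsilon\eta\big]=\frac{y\,\eta(\eta+D-\varepsilon)}{D^2}=0 .$$

**Step 2: the $b$-free part of $R_0g$.** It is $6p\,\partial g+3ap\,\partial_pg+p[a\,\partial^2g+4p\,\partial_p\partial g+ap\,\partial_p^2g]$, that is,
$$py^2\Big\{\frac{2(1-\eta)(\varepsilon-2)\varepsilon+4(1-\eta)(\varepsilon+\eta)+2(\varepsilon-2)\eta}{D^3}-\frac{3(\varepsilon-2)\varepsilon+6\eta}{D^2}\Big\}.$$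
The first numerator is $2[(1-\eta)\varepsilon^2-2\eta^2+\varepsilon\eta]$. With $\varepsilon=\eta+D$ it equals $2[-\eta^3+(3\eta-2\eta^2)D+(1-\eta)D^2]$. The second numerator is $3[\eta^2-2(1-\eta)D+D^2]$. Hence
$$[R_0g]_{b^0}=py^2\Big\{-\frac{2\eta^3}{D^3}+\frac{6\eta-7\eta^2}{D^2}+\frac{8(1-\eta)}D-3\Big\}.$$

**Step 3: the $b$-free part of the last term of $J$.** The $b$-free part of $p\,q(y^3\varepsilon,y^2\eta)/(D^2K)$ is $\dfrac{py^3Q}{D^2K}$ with
$$Q=(\varepsilon-2)(1-\eta)\varepsilon^2+4(1-\eta)\varepsilon\eta+(\varepsilon-2)\eta^2 .$$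
We divide $Q$ by $K=\eta^2-2(1-\eta)D$:
$$Q=(1-\eta)(\varepsilon+2)D^2+K\big((2-\eta)D-\eta^2\big).$$
To check this, put $\varepsilon=\eta+D$ and expand in powers of $D$. For $Q$:

- $D^0$: $\eta^2[(\eta-2)(1-\eta)+4(1-\eta)+\eta-2]=\eta^2[(1-\eta)(\eta+2)+\eta-2]=-\eta^4$;
- $D^1$: $(1-\eta)[\eta^2+2\eta(\eta-2)]+4(1-\eta)\eta+\eta^2=3\eta^2(1-\eta)+\eta^2=4\eta^2-3\eta^3$;
- $D^2$: $(1-\eta)[(\eta-2)+2\eta]=(1-\eta)(3\eta-2)$;
- $D^3$: $1-\eta$.

For the right side: $D^0$ gives $-\eta^4$; $D^1$ gives $\eta^2(2-\eta)+2(1-\eta)\eta^2=4\eta^2-3\eta^3$; $D^2$ gives $(1-\eta)(\eta+2)-2(1-\eta)(2-\eta)=(1-\eta)(3\eta-2)$; $D^3$ gives $1-\eta$. They agree. Since $1-\eta=py^2$ and $\varepsilon+2=4+ay$,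
$$\frac{py^3Q}{D^2K}=\frac{p^2y^5(4+ay)}K+py^3M,\qquad M=\frac{2-\eta}D-\frac{\eta^2}{D^2}.$$
Next,
$$yM_y=\frac{2(1-\eta)}D-\frac{(2-\eta)(D-\eta)}{D^2}+\frac{4\eta(1-\eta)}{D^2}+\frac{2\eta^2(D-\eta)}{D^3}=-\frac\eta D+\frac{6\eta-3\eta^2}{D^2}-\frac{2\eta^3}{D^3},$$
so
$$\partial_y(py^3M)=py^2(3M+yM_y)=py^2\Big\{\frac{6-4\eta}D+\frac{6\eta-6\eta^2}{D^2}-\frac{2\eta^3}{D^3}\Big\},$$
and subtracting Step 2,
$$\partial_y(py^3M)-[R_0g]_{b^0}=py^2\Big\{\frac{4\eta-2}D+\frac{\eta^2}{D^2}+3\Big\}.$$

**Step 4: the remaining terms cancel this.** Since $1+ay=\eta+D-1$ and $ag=(\varepsilon-2)\eta/D=(\eta+D-2)\eta/D$, the $b$-free part of $(1+\sigma y)g_y-1+\nabla g$ is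
$$(1+ay)g_y-1+ag=\frac{(\eta-1+D)(\eta^2-2(1-\eta)D)}{D^2}-1+\frac{(\eta+D-2)\eta}D .$$
The coefficient of $1/D^2$ is $-(1-\eta)\eta^2$. The coefficient of $1/D$ is $2(1-\eta)^2+\eta^2+\eta^2-2\eta=2-6\eta+4\eta^2=(1-\eta)(2-4\eta)$. The remaining term is $-2(1-\eta)-1+\eta=-3(1-\eta)$. So the sum is
$$(1-\eta)\Big\{-\frac{\eta^2}{D^2}+\frac{2-4\eta}D-3\Big\},$$
and since $1-\eta=py^2$ it cancels the result of Step 3. What is left is $J_0=\partial_y\big(p^2y^5(4+ay)/K\big)$. Together with Step 1 this is the claim. $\square$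

So (11) becomes
$$S_y=(R_0-\sigma y\partial_y-\nabla)S+\partial_y\Theta, \tag{12}$$
$$\Theta=\frac{py^4(b+4py+apy^2)}K+p\,\frac{D^2q(U,V)+\mathcal B}{K-D^2S_y}+p\,\frac{q(y^3\varepsilon,y^2\eta)\,S_y}{K(K-D^2S_y)} .$$
The coefficient of $y^n$ in (12) is a recurrence:
$$(n+1)s_{n+1}=(R_0-n\sigma-\nabla)s_n+(n+1)[y^{n+1}]\Theta . \tag{13}$$

## 9. Positivity of the recurrence: proof of Theorem 1

For $n\le3$ the claim is read off from $simp_1=1$, $simp_2=1+st$, $simp_3=0$. For $n\ge4$ we show by induction that every $s_n$ has nonnegative coefficients. This holds for $n\le3$, where $s_n=0$. Let $n\ge3$, assume it for all $s_m$ with $m\le n$, and consider (13).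

**Step 1: the linear term.** If $n=3$ it is $0$. Let $n\ge4$. Since $R_0-n\sigma-\nabla=R-(n+1)\sigma-\nabla$, formula (7) gives, on $m=p^ib^ja^c$ with $2i+j+c=n-1$,
$$\begin{aligned}\frac{(R_0-n\sigma-\nabla)m}{m}={}&[(i+1)(i+j+1)-n-2]\,a+[(i+1)(i+c+1)-n]\,b\\&+c(2n+3-c)\frac pa+j(2n+3-j)\frac pb+c(c-1)\frac{pb}{a^2}+j(j-1)\frac{pa}{b^2}.\end{aligned}\tag{14}$$
On arbitrary monomials this can be negative: for $m=a^{n-1}$ the multiplier of $a$ is $-n-1$. But the two brackets are nonnegative exactly under (C1) and (C2), which by Lemma 6 hold whenever $\gamma_{n,i,j}\ne0$. The other multipliers are nonnegative because $c,j\le n-1$. So the linear term has nonnegative coefficients.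

**Step 2: $[y^{n+1}]\Theta$ uses only known $s_m$.** The series $S$ starts at $y^4$. In $\mathcal B$, the polynomial $s_m$ enters at $y^{m+2}$ or higher. In $q(U,V)$, which starts at $y^8$, it enters at $y^{m+4}$ or higher; in $q(y^3\varepsilon,y^2\eta)S_y$, at $y^{m+3}$ or higher. Through $D^2S_y$ in a denominator it enters at $y^{m-1}$ times a numerator that starts at $y^6$ or higher ($\mathcal B$ starts at $y^6$, $q(y^3\varepsilon,y^2\eta)S_y$ at $y^7$). So only $m\le n-1$ matter for $[y^{n+1}]\Theta$. We may therefore replace $S$ in $\Theta$ by $\sum_{m\le n}s_my^m$ and assume that $S$, hence also $U,V,S_y$, has nonnegative coefficients.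

**Step 3: absorb the sign in $\eta$.** The only factor of the numerators with a negative sign is $\eta=1-py^2$. Write $K=1-\kappa$ with $\kappa=4py^2+2apy^3+p^2y^4$, and $K-D^2S_y=1-W$ with $W=\kappa+D^2S_y$. Both $\kappa$ and $W$ have nonnegative coefficients and no constant term in $y$, so $1/K$ and $1/(1-W)$ have nonnegative coefficients. Moreover
$$\frac\eta{1-W}=1+\frac{W-py^2}{1-W},\qquad\frac\eta K=1+\frac{\kappa-py^2}K$$
have nonnegative coefficients, because $\kappa-py^2=3py^2+2apy^3+p^2y^4$ and $W-py^2=(\kappa-py^2)+D^2S_y$. So every $\eta$ has to be paired with its own denominator, and there are enough denominators.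

**Step 4: all parts of $\Theta$ are nonnegative.** The polynomials $D,\varepsilon,\sigma,ab+4p$ have nonnegative coefficients. Hence so do the following.

- $\dfrac{py^4(b+4py+apy^2)}K$ and $\dfrac{D^2q(U,V)}{1-W}$.
- $\dfrac{\mathcal B}{1-W}=\dfrac{2\sigma pU\,y^3\varepsilon+(ab+4p)\,y^3\varepsilon\,V}{1-W}+\big[(ab+4p)Uy^2+2\sigma Vy^2\big]\dfrac\eta{1-W}$.
- $\dfrac{q(y^3\varepsilon,y^2\eta)S_y}{K(1-W)}=S_y\Big[\dfrac{\sigma p\,y^6\varepsilon^2}{K(1-W)}+\dfrac{(ab+4p)\,y^5\varepsilon}{1-W}\cdot\dfrac\eta K+\sigma y^4\,\dfrac\eta K\cdot\dfrac\eta{1-W}\Big]$.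

So $[y^{n+1}]\Theta$ has nonnegative coefficients, and by (13) so does $s_{n+1}$. Integrality is Lemma 1. This proves Theorem 1. $\blacksquare$

**The recurrence run by hand.** For $n=3$: $4s_4=4[y^4]\Theta=4pb$, so $s_4=pb$. For $n=4$: on $pb$ both brackets in (14) are $0$ ($2\cdot3-6$ and $2\cdot2-4$), and the $p/b$ multiplier is $10$, so the linear term is $10p^2$; also $[y^5]\Theta=4p^2$. Thus $5s_5=10p^2+20p^2$ and $s_5=6p^2$. In particular $simp_5(1,1)=6$, so the list of six in Section 2 is complete. For $n=5$: on $p^2$ the brackets are $9-7=2$ and $9-5=4$, so the linear term is $6p^2(2a+4b)$. In $[y^6]\Theta$ the first part of $\Theta$ gives $ap^2+4bp^2$. From $S=pby^4+\cdots$ we have $U=by^4+\cdots$, $V=py^4+\cdots$, so $p\mathcal B$ gives $p[(ab+4p)b+2\sigma p]=pab^2+6p^2b+2ap^2$. Thus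
$$6s_6=6p^2(2a+4b)+6(ap^2+4bp^2)+6(pab^2+6p^2b+2ap^2),\qquad s_6=pab^2+5p^2a+14p^2b,$$
as displayed in Section 2.

## 10. The exact support: proof of Theorem 2

The direction "$\Rightarrow$" is Lemma 6. For "$\Leftarrow$" we induct on the length. Write $(i,j,c)$ for the exponents of $p^ib^ja^c$.

**Base: length $4$.** Here $2i+j+c=3$. Condition (C1) excludes $i=0$, since $j+1\ge6$ is impossible, and for $i=1$ it forces $2(j+2)\ge6$, so $j=1$, $c=0$. Indeed $\gamma_{4,1,1}=1$.

**Step from $n$ to $n+1$.** Let $n\ge4$, and let $2i+j+c=n$ satisfy the conditions at length $n+1$: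
$$(i+1)(i+j+1)\ge n+3,\qquad(i+1)(i+c+1)\ge n+1 .$$
Then $i\ge1$, since $i=0$ would give $j+1\ge n+3$. We must show $\gamma_{n+1,i,j}>0$.

**Case $i=1$: an explicit permutation.** The conditions are $2(j+2)\ge n+3$ and $2(c+2)\ge n+1$. As $j+c=n-2$, the left sides add up to $2n+4$, the sum of the right sides, so equality holds in both. Hence $n+1=2m$ and $j=m-1$. In (2) for $f=simp_{2m}$, terms with $i'=0$ vanish by (C1), and by (1) a contributing term with $i'=1$ would have $\alpha=\beta=0$, so it would be $(i,j)$ itself. Therefore $\gamma_{2m,1,m-1}=[s^1t^m]\,simp_{2m}$, the number of simple permutations of length $2m$ with $\operatorname{des}=1$ and $\operatorname{ides}=m$. One of these is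
$$2\;4\;\cdots\;2m\;\;1\;3\;\cdots\;(2m-1).$$
It has one descent, and $r+1$ stands to the left of $r$ exactly for odd $r$, so $\operatorname{ides}=m$. It is simple: an interval of size at least $2$ inside one half would contain two values differing by $2$ without the value between them, and an interval meeting both halves contains the adjacent entries $2m$ and $1$, hence all values. So $\gamma_{2m,1,m-1}\ge1$.

**Case $i\ge2$: a positive predecessor.** By Section 9 every contribution to $(n+1)s_{n+1}$ in (13), (14) is nonnegative. So it suffices to find a monomial that has positive coefficient in $s_n$ and leads to $p^ib^ja^c$ with a positive multiplier. By the induction hypothesis, any monomial satisfying the conditions at length $n$ has positive coefficient in $s_n$. There are three candidates.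

- (A) If $c\ge1$ and $(i+1)(i+c)\ge n$: take $(i,j,c-1)$. It satisfies (C2) by assumption and (C1) since $(i+1)(i+j+1)\ge n+3$. It leads to $(i,j,c)$ through $a$, with multiplier $(i+1)(i+j+1)-n-2\ge1$.
- (B) If $j\ge1$ and $(i+1)(i+j)\ge n+2$: take $(i,j-1,c)$. It satisfies (C1) by assumption and (C2) since $(i+1)(i+c+1)\ge n+1$. It leads to $(i,j,c)$ through $b$, with multiplier $(i+1)(i+c+1)-n\ge1$.
- (C) If $j=c=0$, so $n=2i$: take $(i-1,1,0)$. It satisfies (C1), $i(i+1)\ge2i+2$, and (C2), $i\cdot i\ge2i$, because $i\ge2$. It leads to $p^i$ through $p/b$, with multiplier $2n+2$.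

One of them always applies:

- If $j,c\ge1$ and both (A) and (B) fail, then $(i+1)(i+c)\le n-1$ and $(i+1)(i+j)\le n+1$. Adding gives $(i+1)n\le2n$, contradicting $i\ge2$.
- If $c=0$, $j\ge1$ and (B) fails, then $(i+1)(i+j)\le n+1=2i+j+1$, that is, $i(i+j-1)\le1$, contradicting $i\ge2$, $j\ge1$.
- If $j=0$ and $c\ge1$, then $(i+1)(i+c)-n=i(i+c-1)\ge0$, so (A) applies.
- If $j=c=0$, (C) applies.

So $\gamma_{n+1,i,j}>0$, which completes the induction and the proof of Theorem 2. $\blacksquare$
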